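# Connected partitions of the product of an arbitrarily partitionable graph and a traceable graph

## 1. Good sets at the centroid of a tree

Let $A$ be a tree of order $a\ge 1$. For $X\subseteq V(A)$ write $\overline X=V(A)\setminus X$. We use the word "connected" for vertex sets: $X$ is connected if it induces a connected subgraph, and the empty set counts as connected.

Take two copies of $A$, one above the other, with each vertex joined to its twin. This is the Cartesian product $A\,\square\,P_2$, where $P_m$ denotes the path with vertices $1,\dots,m$ in order. In general, the **Cartesian product** $G\,\square\,H$ has vertex set $V(G)\times V(H)$, and $(u_1,v_1)$, $(u_2,v_2)$ are adjacent if and only if either $u_1=u_2$ and $v_1v_2\in E(H)$, or $v_1=v_2$ and $u_1u_2\in E(G)$.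

**Definition (linked).** For $Y,Z\subseteq V(A)$, the pair $(Y,Z)$ is *linked* if $Y\times\{1\}\cup Z\times\{2\}$ is connected in $A\,\square\,P_2$.

Inside $A\,\square\,P_m$ we write $X^{(i)}=X\times\{i\}$ and call $V(A)^{(i)}$ *layer* $i$. If $(Y,Z)$ is linked, then $Y^{(i)}\cup Z^{(i+1)}$ and $Y^{(i)}\cup Z^{(i-1)}$ are connected, whenever those layers exist. The simplest way to be linked: if $Z$ is connected and nonempty and $Y\subseteq Z$, then every vertex of $Y$ hangs on its twin, so $(Y,Z)$ is linked.

Here is the task for which we build a tool. Given a set $W$ in one copy, and a number $w'$, we want a set $W'$ of size $w'$ with $(W,\overline{W'})$ linked. And $W'$ should be of the same kind as $W$, so that we can repeat the operation.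

Not every $W$ will do. Let $A$ be the spider with center $c$ and three legs $x_i\,y_i\,z_i$ ($i=1,2,3$), $x_i$ adjacent to $c$, so $a=10$. Take $W=\{z_1,z_2\}$ and $w'=4$. Suppose $(W,Z)$ is linked with $|Z|=6$. The vertices $z_1,z_2$ are not adjacent, so each needs its twin in $Z$. They are then pendant vertices hanging on $Z$, so $Z$ is connected, so $Z$ contains the path $z_1y_1x_1cx_2y_2z_2$. That is seven vertices, and $Z$ has six. So $W$ was badly chosen: it nibbles at two legs instead of eating one of them. The following definition prevents this.

Recall that a tree has a **centroid**: a vertex $c$ such that every component of $A-c$ has at most $a/2$ vertices. (Choose $c$ so that the largest component of $A-c$ is as small as possible. If some component $C$ has more than $a/2$ vertices, move to the neighbor $c'$ of $c$ in $C$. The components of $A-c'$ are $V(A)\setminus C$, with fewer than $a/2$ vertices, and subsets of $C\setminus\{c'\}$; all are smaller than $C$, a contradiction.)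

Fix a centroid $c$. The components of $A-c$ are called *branches*, and the *root* of a branch is its vertex adjacent to $c$. For a family $M$ of branches let $\|M\|$ be the total number of vertices in them. All branches together have $a-1$ vertices.

**Definition (good set).** The empty set is good. A nonempty set $W\subseteq V(A)$ is *good* if there are a family $M$ of branches and $Q\in M$ with
$$W=\bigcup(M\setminus\{Q\})\cup O,\qquad O\subseteq Q,$$
where $Q\setminus O$ is empty, or is connected and contains the root of $Q$; and
$$\|M\setminus\{R\}\|\le |W|\qquad\text{for all }R\in M. \tag{1}$$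

So a good set consists of whole branches plus the outer part of at most one further branch. Since $|W|=\|M\|-|Q\setminus O|$, condition (1) says that the piece $Q\setminus O$ left standing is no larger than any branch of $M$. If $W$ is good, then $\overline W$ is connected and contains $c$: it consists of $c$, the branches not in $M$, and $Q\setminus O$, which is empty or attached to $c$ through its root.

In the spider with three legs of length three, $W=\{x_1,y_1,z_1,z_2\}$ is good: $M$ consists of legs 1 and 2, $Q$ is leg 2, $O=\{z_2\}$, and both values $\|M\setminus\{R\}\|$ are $3\le 4$.

Condition (1) cannot be dropped. Let $c$ have three legs: a single vertex $r$, a path $x\,y\,z\,t$ with root $x$, and a path with two vertices. Then $a=8$ and $c$ is a centroid. The set $W=\{r,t\}$ has the required shape with $Q=\{x,y,z,t\}$, $O=\{t\}$, but the piece left standing has $3$ vertices while the branch $\{r\}$ has $1$. For $w'=3$ a partner would be a set $Z=\overline{W'}$ of five vertices. As before, $Z$ would be connected and contain $r$ and $t$, hence the six vertices $r,c,x,y,z,t$. So there is none.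

**Lemma 3.** Let $0\le w,w'\le\lfloor (a-1)/2\rfloor$.

(i) There is a good set of size $w$.

(ii) If $W$ is good, $|W|=w$, and ($w=0$ or $w'=0$ or $w+w'\le a-2$), then there is a good $W'$ with $|W'|=w'$ such that $(W,\overline{W'})$ is linked.

One would first try to take $W'$ disjoint from $W$, for then $W\subseteq\overline{W'}$ and we are done. This is not always possible. In the spider with $W=\{x_1,y_1,z_1,z_2\}$ and $w'=4$ (note $4\le\lfloor 9/2\rfloor$ and $4+4\le 8$), a good set meeting leg 2 contains $z_2\in W$, and one meeting leg 1 contains $z_1\in W$, because the complement is connected and contains $c$. So a good set disjoint from $W$ lies in leg 3 and has at most three vertices. But $W'=\{x_3,y_3,z_3,z_1\}$ works: $\overline{W'}=\{c,x_1,y_1,x_2,y_2,z_2\}$ is connected, $x_1,y_1,z_2$ hang on their twins, and $z_1$ hangs on $y_1$ inside $W$. The overlap is allowed because $W$ contains the *whole* leg 1, down to its root. The proof, in Section 5, does this in general.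

## 2. Arbitrarily partitionable graphs and their products

Here is what the lemma is for. A graph $G$ of order $n$ is **arbitrarily partitionable** (AP) if for every sequence $\tau=(n_1,\dots,n_k)$ of positive integers with $n_1+\dots+n_k=n$ there is a partition $(V_1,\dots,V_k)$ of $V(G)$ with $|V_i|=n_i$ and $G[V_i]$ connected for every $i$. We then say that $\tau$ is *realizable* in $G$. A graph is **traceable** if it has a Hamiltonian path.

A traceable graph is AP: cut the Hamiltonian path into consecutive segments of the required orders. The star $K_{1,3}$ is not AP, since $(2,2)$ would need two disjoint edges. There are AP graphs that are not traceable. Let a center $c$ have neighbors $\ell_1,\ell_2,x$, and let $x$ have one further neighbor $y$. The sequence $(4,1)$ is realized by cutting off $\ell_1$; $(3,2)$ by $\{c,\ell_1,\ell_2\},\{x,y\}$; $(3,1,1)$ by $\{c,x,y\},\{\ell_1\},\{\ell_2\}$; $(2,2,1)$ by $\{c,\ell_2\},\{x,y\},\{\ell_1\}$; and $(5)$, $(2,1,1,1)$, $(1,1,1,1,1)$ are clear.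

Known results: every traceable graph is AP; the Cartesian product of two traceable graphs is traceable; and if $G$ is AP and $H$ is traceable of order at most four, then $G\,\square\,H$ is AP. The conjecture in *On the Cartesian product of an arbitrarily partitionable graph and a traceable graph* asks to drop the bound four. It is true.

**Theorem 1.** If $G$ is AP and $H$ is traceable, then $G\,\square\,H$ is AP.

The proof goes through a statement about arbitrary connected graphs, in which no AP hypothesis appears.

**Theorem 2.** Let $A$ be a connected graph of order $a\ge1$, let $H$ be a traceable graph of order $m\ge1$, and let $s_1,\dots,s_m\ge0$ be integers with $\sum s_i=am$. Then $V(A\,\square\,H)$ has a partition into sets $S_1,\dots,S_m$ (possibly empty) with $|S_i|=s_i$, each inducing a connected subgraph. In particular $A\,\square\,H$ can be partitioned into connected parts of any prescribed orders whenever at most $m$ parts are prescribed.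

*Sharpness.* For every graph $H$ of order $m$ there is a connected graph $A$ such that $A\,\square\,H$ cannot be partitioned into connected parts for some sequence of $m+1$ orders.

## 3. Grouping the orders modulo $m$

**Step: Theorem 2 implies Theorem 1.** The purpose is to use the AP property of $G$ just once, so that only Theorem 2 remains. Let $G$ be AP of order $n$, let $H$ be traceable of order $m$, and let $\tau$ be a sequence of positive integers with sum $nm$.

Among any $m$ integers there is a nonempty subfamily whose sum is divisible by $m$. Indeed, consider the partial sums $0,\,b_1,\,b_1+b_2,\dots,\,b_1+\dots+b_m$: these are $m+1$ numbers, two agree modulo $m$, and their difference is the sum of a nonempty run of the $b_i$. So, as long as at least $m$ terms of $\tau$ remain, we remove a group of at most $m$ terms with sum divisible by $m$. When fewer than $m$ terms remain, we take them (if any) as one last group. Its sum is divisible by $m$, because the total $nm$ and all removed sums are.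

Thus $\tau$ splits into groups $\tau_1,\dots,\tau_g$, each with at most $m$ terms, where $\tau_h$ has sum $a_hm$ with $a_h\ge1$, and $\sum a_h=n$. Since $G$ is AP, $V(G)$ is partitioned into $A_1,\dots,A_g$ with $G[A_h]$ connected and $|A_h|=a_h$. Pad $\tau_h$ with zeros to $m$ terms. By Theorem 2, $G[A_h]\,\square\,H$ has a partition into connected sets of the orders in $\tau_h$. The sets $A_h\times V(H)$ partition $V(G\,\square\,H)$, so the union over $h$ realizes $\tau$. $\blacksquare$

The argument uses the AP property only for one sequence. So it also gives this version: for *any* graph $G$ of order $n$ and traceable $H$ of order $m$, a sequence $\tau$ with sum $nm$ is realizable in $G\,\square\,H$ as soon as $\tau$ can be split into groups of at most $m$ terms with sums $ma_1,\dots,ma_g$ such that $(a_1,\dots,a_g)$ is realizable in $G$.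

**Step: reduction to a tree times a path.** A spanning tree of $A$ and a Hamiltonian path of $H$ give a spanning subgraph of $A\,\square\,H$, and connected sets stay connected when edges are added. So from now on $A$ is a tree of order $a$ and $H=P_m$.

**Step: discarding the sizes equal to $a$.** Call the indices $1,\dots,m$ *items*; item $i$ has size $s_i$. Every item of size exactly $a$ gets one full layer at the end of the path, and we delete these items with their layers. The numbers of remaining items and remaining layers are still equal, and the sizes still sum to $a$ times that number. So we assume that no size equals $a$, and that there are $m$ items and $m$ layers; if $m=0$ we are done. An item of size $s>a$ is *large*, with *excess* $\delta=s-a\ge1$. An item of size $s<a$ is *small*, with *deficiency* $f=a-s\in[1,a]$. The sum of all excesses equals the sum of all deficiencies.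

## 4. Two and three layers, and where alternation breaks on $K_{1,6}$

For $m=1$ the only size is $a$. For $m=2$ we have one small and one large item with $\delta=f$. Choose a connected $T\subseteq V(A)$ with $|T|=a-f$ (a tree contains connected sets of every smaller size: delete leaves one by one). The small item gets $T^{(2)}$, the large one gets $V(A)^{(1)}\cup\overline T^{(2)}$. The set $\overline T$ may be badly disconnected, but it hangs on a full layer.

For $m=3$ there are two mixed cases.

*One large, two small.* Let the small sizes be $s\le s'$, choose connected sets $T\subseteq T'$ of these sizes, and give the large item $V(A)^{(1)}\cup\overline T^{(2)}\cup\overline{T'}^{(3)}$. Since $\overline{T'}\subseteq\overline T$, every vertex of layer 3 in this set can go down vertically to layer 1, so the set is connected. Note the nesting, and that it needs the small items to come in nondecreasing order of size.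

*Two large, one small.* Here $\delta_1+\delta_2=f$. Put the small item in the middle layer, on a connected set $T$, and split $\overline T$ arbitrarily into sets of sizes $\delta_1$ and $\delta_2$. The first hangs on the full layer 1, the second on the full layer 3.

This suggests a scheme for all $m$. Keep a running balance $E$ of excesses minus deficiencies, starting at $0$. While $E\le0$ place a large item in the next layer, while $E>0$ place a small one. A positive balance is a debt of the large items placed so far, to be paid from later layers; a negative balance is a set of vertices of the current layer that the next item must take.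

**Where this stops.** Let $A=K_{1,6}$, so $a=7$, with center $c$ and leaves $1,\dots,6$. Let $m=6$, with five items of size $8$ and one of size $2$; the sum is $42=7\cdot 6$. The large excesses are all $1$, the small deficiency is $5$. Alternation places large, small, large, large, large, large, with balances $1,-4,-3,-2,-1,0$. In layer 2 the small item takes two adjacent vertices, that is $c$ and a leaf. One leaf goes to item 1. The other four leaves of layer 2 go to item 3, which has size $8$ and receives $4$ vertices of layer 3; the other $3$ vertices of layer 3 go to item 4. Say item 3 is $W_0^{(2)}\cup Z^{(3)}$, where $W_0$ consists of four leaves and $|Z|=4$. A vertex of $W_0^{(2)}$ can have no neighbor in this set other than its twin, so $W_0\subseteq Z$, hence $Z=W_0$. Then $c\notin Z$, and the set is not connected.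

The trouble is the pair of balances $-4,-3$. They are far from zero, and between them comes a large item that owns no full layer. It must link a set of size $4$ in one layer to the *complement* of a set of size $3$ in the next, and $4+3$ is too much for $a=7$. Lemma 3 tells us what is affordable: sizes at most $\lfloor(a-1)/2\rfloor=3$, and sums of consecutive sizes at most $a-2=5$. The cure is to enter the small item with a larger positive balance, by placing *more large items before it*, but not so many that the positive balances become too big in turn. The rule in Section 6 decides when to do this, by testing the average of the balances before and after the next large item against half the deficiency. In our example it gives large, large, large, small, large, large, with balances $1,2,3,-2,-1,0$.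

## 5. Proof of the linking lemma

One fact is used repeatedly. If $Q$ is a branch and $0\le k\le|Q|$, there is $O\subseteq Q$ with $|O|=k$ such that $Q\setminus O$ is empty (if $k=|Q|$) or is connected and contains the root: delete from the tree $Q$, one at a time, leaves different from the root, and the root last. We say that $O$ is *trimmed* from $Q$.

**Step: part (i).** We need one good set of each size. If $w=0$ take $\emptyset$. Let $w\ge1$. All branches together have $a-1\ge w$ vertices, so there is an inclusion-minimal family $M$ of branches with $\|M\|\ge w$. Choose any $Q\in M$. By minimality $\|M\setminus\{R\}\|<w$ for all $R\in M$. In particular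
$$1\le w-\|M\setminus\{Q\}\|\le|Q|,$$
so we can trim a set $O$ of this size from $Q$. The set $W=\bigcup(M\setminus\{Q\})\cup O$ has size $w$, and (1) holds. The same argument works inside any family of branches with at least $w$ vertices in total.

**Step: part (ii), the trivial cases.** If $w'=0$ take $W'=\emptyset$: the pair $(W,V(A))$ is linked because $W\subseteq V(A)$ and $V(A)$ is connected. If $w=0$ take any good $W'$ of size $w'$, by (i): the pair $(\emptyset,\overline{W'})$ is linked because $\overline{W'}$ is connected.

From now on $w,w'\ge1$, so $w+w'\le a-2$. Let $M,Q,O$ belong to $W$ as in the definition. Let $N$ be the family of branches not in $M$, and $n=\|N\|=a-1-\|M\|$.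

**Step: part (ii) when $n\ge w'$.** Here there is room to be disjoint. As in (i), choose a good $W'$ of size $w'$ inside $\bigcup N$. Since $W\subseteq\bigcup M$, we have $W\subseteq\overline{W'}$. As $\overline{W'}$ is connected and contains $c$, the pair is linked.

**Step: part (ii) when $n<w'$.** Now $W'$ must overlap with the branches of $M$, and we make the overlap happen inside a single branch that $W$ contains entirely. First, such a branch exists. If $M=\{Q\}$, then, because $c$ is a centroid,
$$n=a-1-|Q|\ge a-1-\lfloor a/2\rfloor=\lfloor(a-1)/2\rfloor\ge w',$$
a contradiction. So there is $R\in M$ with $R\ne Q$, and $R\subseteq W$.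

Second, $N\cup\{R\}$ is big enough to hold $W'$ and leave something over. By (1),
$$\|N\cup\{R\}\|=a-1-\|M\setminus\{R\}\|\ge a-1-w\ge w'+1 .$$
Let $M'\subseteq N\cup\{R\}$ be inclusion-minimal with $\|M'\|\ge w'+1$. Since $n<w'$, we have $R\in M'$. By minimality $\|M'\setminus\{R'\}\|\le w'$ for all $R'\in M'$. With $R'=R$ this gives $w'-\|M'\setminus\{R\}\|\ge0$, and $\|M'\|\ge w'+1$ gives $w'-\|M'\setminus\{R\}\|<|R|$. So we can trim from $R$ a set $O'\subsetneq R$ of size $w'-\|M'\setminus\{R\}\|$, with $R\setminus O'$ connected and containing the root of $R$. Put
$$W'=\bigcup(M'\setminus\{R\})\cup O'.$$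
Then $|W'|=w'$, and $W'$ is good with the family $M'$ and $R$ in the role of $Q$: condition (1) is $\|M'\setminus\{R'\}\|\le w'$, just shown.

Third, the pair is linked. The set $\overline{W'}$ is connected. It contains all branches of $M\setminus\{R\}$, including $Q$, since these are not in $M'$; and it contains the root of $R$. Every vertex of $W\setminus R$ lies in $\bigcup(M\setminus\{R\})$, so its twin lies in $\overline{W'}$. Moreover $W\cap R=R$ is connected, and the twin of its root lies in $\overline{W'}$. So everything in the copy of $W$ is attached to the copy of $\overline{W'}$. $\blacksquare$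

## 6. An ordering by running balance

**Step: the rule.** We fix the order in which the items occupy the layers. List the small items by nondecreasing size, that is, by nonincreasing deficiency; list the large ones in any fixed order. We build a sequence of items. Let $E$ be (excesses) $-$ (deficiencies) of the items placed so far, initially $E=0$.

* If $E\le0$ and items remain, place the next large item.
* If $E>0$, let $f$ be the deficiency of the next small item. If a large item remains, with next excess $\delta$, and $2E+\delta\le f$, place that large item. Otherwise place the next small item.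

The number $2E+\delta$ is the sum of the balances before and after the large item, so the test asks whether that sum is at most $f$.

This is well defined. The signed sum of the remaining items is $-E$, and each item contributes a nonzero amount. So if $E\le0$ and items remain, a large item remains; and if $E>0$, a small item remains.

Renumber the items $1,\dots,m$ in the order placed. Item $i$ will be attached to layer $i$. Let $E_i$ be the balance after item $i$, so $E_0=E_m=0$, and let $f_i$ be the deficiency of a small item $i$.

**Step: five types.** We classify the items by the balance before and after. Each item is of exactly one type.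

* $L^0$: large, $E_{i-1}\le0\le E_i$.
* $L^+$: large, $E_{i-1}>0$.
* $L^-$: large, $E_i<0$ (hence also $E_{i-1}<0$).
* $S^0$: small, $E_{i-1}\ge f_i$, so $E_i\ge0$.
* $S^\times$: small, $0<E_{i-1}<f_i$, so $E_i<0$.

These are all the cases, since a small item is placed only when the balance is positive. In the example on $K_{1,6}$: after the first large item $E=1$ and $2\cdot1+1\le5$, so a second large item follows; then $E=2$ and $2\cdot2+1\le5$, so a third; then $E=3$ and $2\cdot3+1>5$, so the small one; then $E=-2,-1,0$. The types are $L^0,L^+,L^+,S^\times,L^-,L^0$.

**Step: four facts about neighbors in the sequence.** They give the structure of the sequence and the inequalities to be fed into Lemma 3.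

(F1) *If $i$ is $L^+$ and $f$ is the deficiency of the next small item after $i$, then $E_{i-1}+E_i\le f$. Hence $0<E_i<f$, and item $i+1$ exists and is $L^+$ or $S^\times$. So the $L^+$ items following $i$ lead to an $S^\times$ item whose deficiency is this same $f$.* Since item $i$ was placed with $E_{i-1}>0$, it passed the test, so $E_{i-1}+E_i=2E_{i-1}+\delta\le f$. As $E_{i-1}>0$, we get $0<E_i<f$. Since $E_m=0$, item $i+1$ exists. If it is large it is $L^+$; if small, it is the small item with deficiency $f>E_i$, so it is $S^\times$. The next small item does not change while large items are placed, and the sequence is finite, so the run of $L^+$ items ends with it.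

(F2) *Let $j$ be $S^\times$. Then item $j+1$ exists, is large, and is $L^0$ or $L^-$. If $j+1$ is $L^-$, then $(-E_j)+(-E_{j+1})\le f_j-1$.* As $E_j<0=E_m$, item $j+1$ exists, and by the rule it is large, with $E_j<0$ before it, so it is $L^0$ or $L^-$. Let $\delta$ be its excess. It was the next large item when $j$ was placed, and it failed the test, so $2E_{j-1}+\delta\ge f_j+1$. Hence
$$(-E_j)+(-E_{j+1})=2(f_j-E_{j-1})-\delta=2f_j-(2E_{j-1}+\delta)\le f_j-1 .$$

(F3) *An $L^-$ item is preceded by an $L^-$ or $S^\times$ item and followed by an $L^-$ or $L^0$ item.* Before an $L^-$ item the balance is negative, so it is not the first item, and only $S^\times$ and $L^-$ items leave a negative balance. After it the balance is negative, so a next item exists; it is large with negative balance before it.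

(F4) *An item $i$ with $E_{i-1}>0$ is preceded by $L^0$, $L^+$ or $S^0$. An $S^0$ item is preceded by $L^0$ or $S^0$.* Since $E_{i-1}>0=E_0$, there is a previous item, and it left a positive balance, so it is not $S^\times$ or $L^-$. An $S^0$ item $i$ has $E_{i-1}\ge f_i>0$, and by (F1) it does not follow an $L^+$ item.

## 7. Chains around an overdrawn layer

An $S^\times$ item is where the balance changes from positive to negative. Around it lie the large items that own no full layer.

**Step: the numbers of a chain.** For an $S^\times$ item $j$ let $q\ge0$ be maximal such that $j-1,\dots,j-q$ are all $L^+$. Let $r\ge1$ be minimal such that $j+r$ is $L^0$. By (F2) and (F3) it exists, and $j+1,\dots,j+r-1$ are $L^-$. The items $j-q,\dots,j+r-1$ form the *chain* of $j$. Every $L^+$ item lies in exactly one chain by (F1), and every $L^-$ item lies in exactly one chain, since by (F3) the run of $L^-$ items before it starts right after an $S^\times$ item. Put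
$$u_l=E_{j-1-l}\quad(0\le l\le q),\qquad w_l=-E_{j+l}\quad(0\le l\le r-1).$$
All of these are positive: $u_0=E_{j-1}>0$ because $j$ is $S^\times$; for $l\ge1$, $u_l$ is the balance before the $L^+$ item $j-l$; $w_0=-E_j>0$; and for $l\ge1$, $j+l$ is $L^-$. Since large items increase the balance, $u_0>\dots>u_q>0$ and $w_0>\dots>w_{r-1}>0$. Writing $f=f_j$, we have $u_0+w_0=E_{j-1}-E_j=f$. Additionally set $u_1:=0$ if $q=0$, and $w_1:=0$ if $r=1$.

**Step: the inequalities.** They show that every use of Lemma 3 below is legal. First,
$$u_0+u_1\le f,\qquad w_0+w_1\le f. \tag{2}$$
If $q\ge1$, the first is (F1) for the item $j-1$; if $q=0$ it says $u_0\le f$. If $r\ge2$, the second follows from (F2); if $r=1$ it says $w_0\le f$. Consequently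
$$w_1\le f-w_0=u_0. \tag{3}$$
Also $u_1\le u_0-1$ and $w_1\le w_0-1$, in all cases. With (2) this gives $2u_1+1\le f$ and $2w_1+1\le f$, and adding the two gives $u_1+w_1\le u_0+w_0-2$. So, as $f\le a$,
$$u_1,\,w_1\le\lfloor (f-1)/2\rfloor\le\lfloor(a-1)/2\rfloor,\qquad u_1+w_1\le f-2\le a-2. \tag{4}$$
Further, $u_l+u_{l+1}\le 2u_1-1\le f-2\le a-2$ for $1\le l<q$, and likewise $w_l+w_{l+1}\le 2w_1-1\le a-2$ for $1\le l<r-1$.

Inequalities (2)–(4) leave $u_0$ and $w_0$ unrestricted apart from $u_0+w_0=f$; one of them may exceed $\lfloor (a-1)/2\rfloor$. So the sets $U_0,W_0$ in layer $j$ are not obtained from Lemma 3. They are built by hand, and the trick is to put a copy of $W_1$ into $U_0$. Then $W_0$ is disjoint from $W_1$ for free.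

**Step: the sets of the chain.** We want sets $U_l$ of size $u_l$ and $W_l$ of size $w_l$ whose consecutive members can be linked, and a connected set $T_j$ for the small item.

1. Choose a good $W_1$ with $|W_1|=w_1$, by Lemma 3(i). By (4) and Lemma 3(ii), choose a good $U_1$ with $|U_1|=u_1$ and $(W_1,\overline{U_1})$ linked.
2. By Lemma 3(ii), choose successively good sets $W_2,\dots,W_{r-1}$ and $U_2,\dots,U_q$ with $|W_l|=w_l$, $|U_l|=u_l$, such that $(W_l,\overline{W_{l+1}})$ and $(U_l,\overline{U_{l+1}})$ are linked for $l\ge1$. The hypotheses of the lemma hold by (4) and the remark after it.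
3. Choose a connected $T_j\subseteq\overline{W_1}$ with $|T_j|=s_j=a-f$. This is possible because $\overline{W_1}$ is connected and has $a-w_1\ge a-f$ vertices.
4. Choose $F\subseteq V(A)\setminus(T_j\cup W_1\cup U_1)$ with $|F|=u_0-w_1$, a number that is $\ge0$ by (3). This is possible: the available set has at least $a-(a-f)-w_1-u_1=f-u_1-w_1\ge u_0-w_1$ elements, by (2). Put $U_0=W_1\cup F$ and $W_0=V(A)\setminus(T_j\cup U_0)$.

**Step: what we have achieved.** The sets $T_j,U_0,W_0$ partition $V(A)$, because $T_j$ is disjoint from $W_1$ and from $F$. The sizes are $|U_0|=w_1+(u_0-w_1)=u_0$ and $|W_0|=f-u_0=w_0$. Two links remain to be checked.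

* $(W_0,\overline{W_1})$ is linked. Indeed $W_0$ is disjoint from $U_0\supseteq W_1$, so $W_0\subseteq\overline{W_1}$, which is connected and nonempty.
* $(U_0,\overline{U_1})$ is linked. Indeed $(W_1,\overline{U_1})$ is linked, and each vertex of $F\subseteq\overline{U_1}$ hangs on its twin.

So
$$(U_l,\overline{U_{l+1}})\text{ is linked for }0\le l\le q-1,\qquad (W_l,\overline{W_{l+1}})\text{ is linked for }0\le l\le r-2. \tag{5}$$

In the example on $K_{1,6}$ the chain of $j=4$ has $f=5$, $q=2$, $r=2$, $(u_0,u_1,u_2)=(3,2,1)$, $(w_0,w_1)=(2,1)$. Every set of at most three leaves is good. Take $W_1=\{1\}$, $U_1=\{2,3\}$, $U_2=\{4\}$, $T_4=\{c,6\}$. The available set for $F$ is $\{4,5\}$ and $|F|=2$, so $U_0=\{1,4,5\}$ and $W_0=\{2,3\}$.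

## 8. Blocks after a full layer

An $L^0$ item gets a full layer; the small items of type $S^0$ after it pay off its debt.

**Step: the remaining debt.** For an $L^0$ item $i$ let $p\ge0$ be maximal such that $i+1,\dots,i+p$ are all $S^0$. The items $i,i+1,\dots,i+p$ form the *block* of $i$. By (F4) every $S^0$ item lies in exactly one block. We have $E_{i+p}\ge0$. If $E_{i+p}>0$, then item $i+p+1$ exists; as the balance before it is positive and it is not $S^0$, it is $S^\times$ or $L^+$. We define a set $D_i$, which the $L^0$ item takes from layer $i+p+1$.

* If $i+p+1=j$ is $S^\times$, then $q=0$ for $j$, since item $j-1$ is $L^0$ or $S^0$. Let $D_i=U_0$ of the chain of $j$.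
* If $i+p+1$ is $L^+$, then it is the first $L^+$ item $j-q$ of the chain of some $j$ with $q\ge1$. Let $D_i=U_q$ of that chain.
* If $E_{i+p}=0$, let $D_i=\emptyset$.

In all cases $|D_i|=E_{i+p}$, because $u_q=E_{j-1-q}$ and $j-1-q=i+p$ in the first two cases.

Conversely, for each chain the set $U_q$ (where $q\ge0$) equals $D_i$ for exactly one $L^0$ item $i$, in the sense that exactly one block ends just before item $j-q$. Indeed the balance before item $j-q$ is $u_q>0$, so by (F4) the item $j-q-1$ is $L^0$, $L^+$ or $S^0$; it is not $L^+$, by maximality of $q$. So it lies in a block, and the block ends there because $j-q$ is $L^+$ or $S^\times$.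

**Step: nested sets for the $S^0$ items.** As in the case $m=3$, we want connected sets
$$T_{i+1}\subseteq\dots\subseteq T_{i+p}\subseteq\overline{D_i},\qquad |T_{i+l}|=s_{i+l}. \tag{6}$$
Small items are placed in nondecreasing order of size, so once a connected $T_{i+p}\subseteq\overline{D_i}$ is found, the others are obtained inside it by deleting leaves. If $p=0$ there is nothing to do. Let $p\ge1$.

* If $D_i=U_0$ for an $S^\times$ item $j=i+p+1$, choose $T_{i+p}\subseteq T_j\subseteq\overline{U_0}$. This is possible since $T_j$ is connected and $s_{i+p}\le s_j$.
* If $D_i=U_q$ with $q\ge1$, then $\overline{U_q}$ is connected because $U_q$ is good, and $s_{i+p}\le s_j=a-f_j<a-u_q=|\overline{U_q}|$, because $u_q\le u_0<f_j$.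
* If $D_i=\emptyset$, choose any connected $T_{i+p}$ of the right size in $A$.

## 9. The partition of $A\,\square\,P_m$

**Step: the assignment.** Item $i$ gets the set $S_i$ defined by its type.

* $S^0$ item $i$: $S_i=T_i^{(i)}$.
* $S^\times$ item $j$: $S_j=T_j^{(j)}$.
* $L^+$ item $j-l$ of the chain of $j$ ($1\le l\le q$): $S_{j-l}=\overline{U_l}^{(j-l)}\cup U_{l-1}^{(j-l+1)}$.
* $L^-$ item $j+l$ of the chain of $j$ ($1\le l\le r-1$): $S_{j+l}=W_{l-1}^{(j+l-1)}\cup\overline{W_l}^{(j+l)}$.
* $L^0$ item $i$ with block $i,i+1,\dots,i+p$:
$$S_i=B^{(i-1)}\cup V(A)^{(i)}\cup\overline{T_{i+1}}^{(i+1)}\cup\dots\cup\overline{T_{i+p}}^{(i+p)}\cup D_i^{(i+p+1)},$$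
where $B=\emptyset$ if $E_{i-1}=0$. If $E_{i-1}<0$, then item $i-1$ is $S^\times$ or $L^-$, so $i=j+r$ for a unique chain, and $B=W_{r-1}$ of that chain; here $|B|=w_{r-1}=-E_{i-1}$.

**Step: every layer is partitioned.** We go through the layers and see who takes what.

* $i$ is $L^0$: the whole layer goes to item $i$.
* $i$ is $S^0$: $T_i$ goes to item $i$, and $\overline{T_i}$ to the $L^0$ item of its block.
* $i=j-l$ is $L^+$: $\overline{U_l}$ goes to item $i$. If $l<q$, then $U_l$ goes to item $j-l-1$, which is $L^+$. If $l=q$, it goes to the unique $L^0$ item with $D=U_q$.
* $i=j+l$ is $L^-$: $\overline{W_l}$ goes to item $i$, and $W_l$ to item $j+l+1$, which is $L^-$, or is $L^0$ with $B=W_l$ (when $l=r-1$).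
* $i=j$ is $S^\times$: $T_j$ goes to item $j$. The set $U_0$ goes to item $j-1$ if that is $L^+$, and otherwise to the unique $L^0$ item with $D=U_0$. The set $W_0$ goes to item $j+1$, which is $L^-$, or is $L^0$ with $B=W_0$. These three sets partition $V(A)$.

No other assignments are made, so the $S_i$ partition $V(A\,\square\,P_m)$.

**Step: the sizes are right.** Small items have the right size by choice of $T_i$. For a large item with excess $\delta$ we use that $\delta$ is the balance after minus the balance before.

* $L^+$ item $j-l$: $a-u_l+u_{l-1}=a-E_{j-l-1}+E_{j-l}=a+\delta$.
* $L^-$ item $j+l$: $w_{l-1}+a-w_l=-E_{j+l-1}+a+E_{j+l}=a+\delta$.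
* $L^0$ item $i$: $-E_{i-1}+a+(f_{i+1}+\dots+f_{i+p})+E_{i+p}=-E_{i-1}+a+E_i=a+\delta$, because $E_{i+p}=E_i-(f_{i+1}+\dots+f_{i+p})$.

**Step: the sets are connected.** Small items are connected by choice. An $L^+$ item is connected because $(U_{l-1},\overline{U_l})$ is linked, and an $L^-$ item because $(W_{l-1},\overline{W_l})$ is linked, both by (5). For an $L^0$ item $i$, layer $i$ is complete and connected. Every vertex of $B^{(i-1)}$ has its twin in layer $i$. By (6),
$$V(A)\supseteq\overline{T_{i+1}}\supseteq\dots\supseteq\overline{T_{i+p}}\supseteq D_i,$$
so every vertex of $S_i$ in the layers after $i$ can walk vertically, inside $S_i$, to layer $i$. So $S_i$ is connected.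

This proves the positive part of Theorem 2. Its "in particular" clause follows by padding with zeros. With Section 3, Theorem 1 is proved. $\blacksquare$

On $K_{1,6}$ with sizes $8,8,8,2,8,8$ we now read off the partition, with the sets found in Section 7 and $D_1=U_2=\{4\}$, $B=W_1=\{1\}$ for item $6$:

* item 1: all of layer 1 and $\{4\}^{(2)}$;
* item 2: $\{c,1,2,3,5,6\}^{(2)}\cup\{2,3\}^{(3)}$;
* item 3: $\{c,1,4,5,6\}^{(3)}\cup\{1,4,5\}^{(4)}$;
* item 4: $\{c,6\}^{(4)}$;
* item 5: $\{2,3\}^{(4)}\cup\{c,2,3,4,5,6\}^{(5)}$;
* item 6: $\{1\}^{(5)}$ and all of layer 6.

## 10. The number $m$ of parts is sharp; the converse of Theorem 1 fails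

**Step: sharpness in Theorem 2.** We show that $m+1$ prescribed orders can be too many. Let $H$ be any graph of order $m\ge1$, and let $A=K_{1,t}$ with $t+1=(m+1)^2$. Then $A\,\square\,H$ has $m(m+1)^2=(m+1)\cdot m(m+1)$ vertices. Prescribe $m+1$ parts, each of order $m(m+1)>m$. Leaves of $A$ are adjacent only to the center, so a connected set that avoids $\{\text{center}\}\times V(H)$ lies in a single copy $\{\text{leaf}\}\times V(H)$, and has at most $m$ vertices. Hence each of the $m+1$ disjoint parts needs a vertex of $\{\text{center}\}\times V(H)$, which has only $m$ vertices. This is impossible. $\blacksquare$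

The same argument works for every $k\ge m+1$: take $A=K_{1,t}$ with $t+1=k^2$ and $k$ parts of order $mk>m$. So for every traceable $H$ of order $m$, the largest $k$ such that $A\,\square\,H$ admits connected partitions with any prescribed $k$ orders for *every* connected $A$ is exactly $k=m$. This matches the grouping in Section 3, where pigeonhole modulo $m$ produces groups of at most $m$ terms.

**Step: the converse of Theorem 1 fails.** A product with a traceable graph may be AP although the first factor is not. The star $K_{1,3}$, with center $c$ and leaves $\ell_1,\ell_2,\ell_3$, is not AP, because $(2,2)$ is not realizable. But $K_{1,3}\,\square\,K_2$, with primes denoting the second copy, has the Hamiltonian path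
$$\ell_1,\ \ell_1',\ c',\ \ell_2',\ \ell_2,\ c,\ \ell_3,\ \ell_3',$$
so it is traceable, and therefore AP.
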